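# The inequality $\mu-p(\nu)\ge n!\,p_g$ for weighted homogeneous singularities

## The inequality and its equality case

**Theorem 1.** Let $n\ge 3$ and let $f:(\mathbb C^n,0)\to(\mathbb C,0)$ be a weighted homogeneous polynomial with an isolated singularity at the origin. Assume that $f$ has a critical point at $0$ (equivalently $\nu\ge2$, $\mu\ge1$). Let $\mu$, $p_g$, $\nu$ be the Milnor number, geometric genus and multiplicity of $V=\{f=0\}$. Then
$$\mu-p(\nu)\ \ge\ n!\,p_g,\qquad p(\nu)=(\nu-1)^n-\nu(\nu-1)\cdots(\nu-n+1),$$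
and equality holds if and only if $f$ is a homogeneous polynomial after a biholomorphic change of coordinates at the origin.

The statement is a conjecture of Yau. We unpack the words first.

**Definition (weighted homogeneous).** The polynomial $f$ is weighted homogeneous if there are positive rational weights $w_1,\dots,w_n$ with $f(t^{w_1}z_1,\dots,t^{w_n}z_n)=t\,f(z_1,\dots,z_n)$ for all $t$. Equivalently, every monomial $z_1^{k_1}\cdots z_n^{k_n}$ of $f$ has weight $\sum k_iw_i=1$. For example, $x^2y+y^4+z^3$ has weights $\left(\tfrac38,\tfrac14,\tfrac13\right)$.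

**Definition (the invariants).** The Milnor number is $\mu=\dim\mathbb C\{z_1,\dots,z_n\}/(f_{z_1},\dots,f_{z_n})$. The geometric genus is $p_g=\dim\Gamma(M\setminus E,\Omega^{n-1})/\Gamma(M,\Omega^{n-1})$, where $\pi:M\to V$ is a resolution of the singularity with exceptional set $E$. The multiplicity $\nu$ is the order of $f$ at $0$, the lowest degree of a nonzero monomial of $f$. We shall also meet $\tau=\dim\mathbb C\{z_1,\dots,z_n\}/(f,f_{z_1},\dots,f_{z_n})$. All four numbers are invariant under biholomorphic coordinate changes.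

For $f=x^2y+y^4+z^3$ we have $\nu=3$, and the Jacobian ideal is $(xy,\ x^2+4y^3,\ z^2)$. In $\mathbb C\{x,y\}/(xy,x^2+4y^3)$ we have $x^2=-4y^3$, hence $x^3=-4xy^3=0$ and $0=x^2y=-4y^4$, so $1,x,y,y^2,y^3$ is a basis; the factor $z$ contributes $1,z$. Thus $\mu=10$. Moreover the weighted Euler identity $f=\sum w_iz_if_{z_i}$ puts $f$ into the Jacobian ideal, so $\tau=\mu$ here, as for every weighted homogeneous $f$.

The proof of Theorem 1 is complete below up to quoted published facts. Let us say at once which ones. Two formulas that compute $\mu$ and $p_g$ from the weights are recalled in the next section. Also, Theorem 1 is known for $n=3$ (Xu–Yau) and $n=4$ (Lin–Yau); we use these two theorems only in the situation where, after a normalization, the largest weight is not of the form $1/\text{integer}$. When it is $1/\text{integer}$, the argument below covers all $n\ge3$, and when it is not, it covers all $n\ge5$.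

Theorem 1 has a consequence, proved in the last section.

**Theorem 2.** For all $n\ge3$ and $\nu\ge2$, the number $p(\nu)$ is the exact minimum of $\mu-n!\,p_g$ over weighted homogeneous isolated singularities of multiplicity $\nu$. A germ $f:(\mathbb C^n,0)\to(\mathbb C,0)$ with an isolated critical point is homogeneous in suitable coordinates if and only if $\mu=\tau$ and $\mu-n!\,p_g=p(\nu)$.

## Counting lattice points instead of differential forms

Throughout, $a_i:=1/w_i$, and for real $a_i>0$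
$$P_n(a_1,\dots,a_n)=\#\Big\{x\in\mathbb Z_{>0}^n:\ \sum_{i}\frac{x_i}{a_i}\le1\Big\}.$$
Note that the coordinates $x_i$ are positive. We use two published facts for weighted homogeneous $f$ with an isolated critical point. By Milnor–Orlik (Topology 9 (1970)), and by K. Watanabe (Math. Ann. 250 (1980)), Merle–Teissier (LNM 777 (1980)) and M. Saito (Proc. Symp. Pure Math. 40 (1983)),
$$\mu=\prod_{i=1}^n(a_i-1),\qquad p_g=P_n(a_1,\dots,a_n)\quad(n\ge3).\tag{1}$$
For $x^2y+y^4+z^3$ we have $a=\left(\tfrac83,4,3\right)$, so $\mu=\tfrac53\cdot3\cdot2=10$, as found by hand. The point $(1,1,1)$ has $\tfrac38+\tfrac14+\tfrac13=\tfrac{23}{24}\le1$, and raising any coordinate overshoots, so $p_g=1$.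

Write $(r)_k=r(r-1)\cdots(r-k+1)$ and $p_n(r)=(r-1)^n-(r)_n$, so that $p(\nu)=p_n(\nu)$. Since $(j+1)_k-(j)_k=(j)_{k-1}\big[(j+1)-(j-k+1)\big]$, we have
$$(j+1)_k-(j)_k=k\,(j)_{k-1}.\tag{2}$$
We use the convention $0^0=1$.

Some cases by hand.

If $f$ is equivalent to a homogeneous polynomial, its degree is the order $\nu$, so we may take all $a_i=\nu$. Then $\mu=(\nu-1)^n$, and $p_g$ counts positive integer vectors with $\sum x_i\le\nu$, so $p_g=\binom\nu n$. Hence $n!\,p_g=(\nu)_n=\mu-p(\nu)$. This proves the "if" half of the equality statement, and it explains the shape of $p(\nu)$.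

Let $n=3$. Then $p_3(r)=(r-1)\big[(r-1)^2-r(r-2)\big]=r-1$. For $x^2+y^2+z^{k+1}$ we get $\mu=k$, $p_g=0$, $\nu=2$, so the claim is $k-1\ge0$, with equality only for $k=1$, the quadric. For $x^2+y^3+z^7$: $\mu=12$, $p_g=1$ because $\tfrac12+\tfrac13+\tfrac17=\tfrac{41}{42}$ and raising any coordinate overshoots; the claim is $12-1\ge6$. For $x^2y+y^4+z^3$: $10-2\ge6$.

Finally, $f=z_1z_2+z_2^4+z_3^2$ has weights $\left(\tfrac34,\tfrac14,\tfrac12\right)$, $a=\left(\tfrac43,4,2\right)$, $\mu=\tfrac13\cdot3\cdot1=1$, $p_g=0$, $\nu=2$, so equality holds although the weights differ. Indeed $f=z_2(z_1+z_2^3)+z_3^2$ is a quadric in new coordinates. Weights larger than $\tfrac12$ will have to be removed before equality can be read off from the $a_i$.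

By (1), Theorem 1 asks for an upper bound of $P_n(a)$, and the natural result is about arbitrary real simplices.

**Theorem 3.** Let $n\ge3$, let $m\ge1$ be an integer, and let $a_1,\dots,a_n\ge m$ be real. Then
$$n!\,P_n(a)\le\prod_{i=1}^n(a_i-1)-p_n(m).$$
If $m\ge2$, equality holds if and only if $a_1=\dots=a_n=m$.

A sensible plan for Theorem 3 is induction on $n$ by slicing the simplex with the hyperplanes $x_n=\text{const}$. The induction cannot start at $n=2$, because the statement is false there: for $m=1$ and $(a_1,a_2)=\left(3,\tfrac32\right)$ the point $(1,1)$ lies on the boundary line, so $2P_2=2$, while $\prod(a_i-1)-p_2(1)=2\cdot\tfrac12-0=1$. So $n=3$ must be done directly, with a weaker but correct planar bound. That is Lemma 3 below.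

## Two inequalities for powers and falling factorials

The next lemma compares the increment of a product of powers with $n$ times a slice. It will be used many times.

**Lemma 1.** Let $d\ge1$ and $0\le s\le d-1$ be integers and $y\ge1$ real. Then
$$(y+1)^sy^{d-s}\ \ge\ y^s(y-1)^{d-1-s}(y-1+d),$$
strictly if $s\le d-2$. Consequently, for integers $m\ge1$,
$$d\sum_{j=1}^{m-1}j^s(j-1)^{d-1-s}\ \le\ m^s(m-1)^{d-s}.\tag{3}$$

*Proof.* Divide by $y^d$ and put $z=1/y\in(0,1]$. The claim becomes $(1+z)^s\ge(1-z)^{d-1-s}\big(1+(d-1)z\big)$. By Bernoulli's inequality $1+(d-1)z\le(1+z)^{d-1}$, so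
$$(1-z)^{d-1-s}\big(1+(d-1)z\big)\le(1-z)^{d-1-s}(1+z)^{d-1}=(1-z^2)^{d-1-s}(1+z)^s\le(1+z)^s,$$
and the last step is strict if $d-1-s\ge1$. Writing $y-1+d$ as a sum, the inequality says
$$(y+1)^sy^{d-s}-y^s(y-1)^{d-s}\ \ge\ d\,y^s(y-1)^{d-1-s}.$$
Sum over $y=1,\dots,m-1$. The left side telescopes to $m^s(m-1)^{d-s}-1^s\,0^{d-s}=m^s(m-1)^{d-s}$, because $d-s\ge1$. $\square$

**Lemma 2.** For $n\ge3$, $p_n$ is strictly increasing on the integers $r\ge1$, and $p_n(1)=0$. Also $p_3(r)=r-1$.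

*Proof.* The formula for $p_3$ was computed above, and $p_n(1)=0-(1)_n=0$. By (2), $p_n(r+1)-p_n(r)=r^n-(r-1)^n-n(r)_{n-1}$. For $r=1$ this is $1$, since $(1)_{n-1}=0$. For $r\ge2$ apply the arithmetic–geometric mean inequality, strict because the terms are not all equal:
$$r^n-(r-1)^n=\sum_{i=0}^{n-1}r^i(r-1)^{n-1-i}>n\big(r(r-1)\big)^{(n-1)/2}\ge n\,r(r-1)^{n-2}\ge n\,(r)_{n-1}.$$
The middle inequality holds because the quotient of the two sides is $\left(\tfrac r{r-1}\right)^{(n-3)/2}\ge1$. For the last one, if $r\ge n-1$ then each factor of $(r)_{n-1}$ after the first lies in $[0,r-1]$, and if $r<n-1$ then $(r)_{n-1}=0$. $\square$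

## Lattice points in real simplices: slicing by the shortest edge

We now prove Theorem 3.

**Step 1: setting up the slices.** We choose the best $m$ and fix notation for the slicing. By Lemma 2 we may take $m=\lfloor\min a_i\rfloor$: if the given $m$ is smaller, then $p_n$ of it is smaller, so the inequality is strict, and the $a_i$ are not all equal to the given $m$. Order the variables so that $a_n=\alpha=m+\beta$ is the minimum, $0\le\beta<1$, and put $b_i=a_i/\alpha=1+t_i$ with $t_i\ge0$ for $i<n$.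

A point of the simplex has $1\le x_n\le m$. Write $x_n=m-j$, $0\le j\le m-1$. Then $1-x_n/\alpha=(j+\beta)/\alpha$, and the condition on the other coordinates is $\sum_{i<n}x_i/\big(b_i(j+\beta)\big)\le1$. So
$$P_n(a)=\sum_{j=0}^{m-1}P_{n-1}\big(b_1(j+\beta),\dots,b_{n-1}(j+\beta)\big),\tag{4}$$
where for $\beta=0$ the slice $j=0$ is empty. Put
$$F(y)=(y-1)\prod_{i<n}(b_iy-1),\qquad\text{so that}\qquad F(\alpha)=\prod_{i=1}^n(a_i-1).$$
The strategy is to compare $F(y+1)-F(y)$ with $n!$ times the slice at $y=j+\beta$, and to sum.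

**Step 2: the planar bound.** This replaces the false case $n=2$.

**Lemma 3.** If $A\ge B\ge1$ are real, then $2P_2(A,B)\le A(B-1)+\tfrac12(A-B)=AB-\tfrac12A-\tfrac12B$.

For $(A,B)=\left(3,\tfrac32\right)$ the bound is $\tfrac94$, and $2P_2=2$.

*Proof.* Let $B=N+\gamma$ with $N=\lfloor B\rfloor\ge1$, and $\rho=A/B\ge1$. Slicing by $x_2=N-r$ gives $P_2(A,B)=\sum_{r=0}^{N-1}\lfloor\rho(r+\gamma)\rfloor$. Without the floors,
$$2\sum_{r=0}^{N-1}\rho(r+\gamma)=\rho N(N-1+2\gamma)=\rho(B-\gamma)(B+\gamma-1)=A(B-1)+\rho\gamma(1-\gamma).$$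
If $\rho\gamma<1$, the term $r=0$ has floor $0$, so we may subtract $2\rho\gamma$: $2P_2\le A(B-1)+\rho\gamma(1-\gamma)-2\rho\gamma\le A(B-1)$. If $\rho\gamma\ge1$, then $\rho(1-\gamma)=\rho-\rho\gamma\le\rho-1$, so
$$\rho\gamma(1-\gamma)\le\gamma(\rho-1)=\frac\gamma B(A-B)\le\frac\gamma{1+\gamma}(A-B)\le\tfrac12(A-B),$$
because $B\ge1+\gamma$ and $\gamma<1$. $\square$

**Step 3: the case $n=3$.** This is the base of the induction. Let $b_1\ge b_2\ge1$. Expanding,
$$F(y)=b_1b_2(y^3-y^2)-(b_1+b_2)(y^2-y)+(y-1),$$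
$$F(y+1)-F(y)=b_1b_2(3y^2+y)-2(b_1+b_2)y+1.$$
For $y=j+\beta$ with $j\ge1$ we have $b_1y\ge b_2y\ge1$, and Lemma 3 gives $6P_2(b_1y,b_2y)\le3b_1y(b_2y-1)+\tfrac32(b_1-b_2)y$. Subtracting, the terms in $y^2$ cancel and
$$F(y+1)-F(y)-1-6P_2(b_1y,b_2y)\ \ge\ y\big(b_1b_2-\tfrac12b_1-\tfrac12b_2\big)\ \ge\ 0.$$
The last inequality holds because $b_1b_2\ge b_1$ and $b_1b_2\ge b_2$, and it is strict unless $b_1=b_2=1$. Sum over $j=1,\dots,m-1$ and use (4):
$$F(\alpha)-(m-1)-6P_3(a)\ \ge\ F(1+\beta)-6P_2(b_1\beta,b_2\beta),\tag{5}$$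
with the last term absent if $\beta=0$. Since $p_3(m)=m-1$, it remains to see that the right side is $\ge0$.

If $\beta=0$, it is $F(1)=0$. If $\beta>0$ and $b_2\beta<1$, then $P_2(b_1\beta,b_2\beta)=0$, and $F(1+\beta)=\beta\prod_{i<3}\big(b_i(1+\beta)-1\big)\ge0$. Otherwise put $A=b_1\beta\ge B=b_2\beta\ge1$. Then $b_i(1+\beta)-1$ equals $\tfrac A\beta+A-1$ for $i=1$ and $\tfrac B\beta+B-1$ for $i=2$, so
$$F(1+\beta)=\frac{AB}\beta+A(B-1)+B(A-1)+\beta(A-1)(B-1)\ \ge\ (2A-1)(2B-1).$$
To check this, write $(2A-1)(2B-1)=\big(A+(A-1)\big)\big(B+(B-1)\big)$ and expand. The difference of the two sides is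
$$\frac{AB}\beta+\beta(A-1)(B-1)-AB-(A-1)(B-1)=(1-\beta)\Big[\frac{AB}\beta-(A-1)(B-1)\Big]\ge0.$$
By Lemma 3, $6P_2(A,B)\le3AB-\tfrac32A-\tfrac32B$. So the right side of (5) is at least $4AB-2A-2B+1-\big(3AB-\tfrac32A-\tfrac32B\big)=AB-\tfrac12A-\tfrac12B+1>0$.

Equality for $m\ge2$: the slice $j=1$ is present, so equality forces $b_1=b_2=1$. If then $\beta>0$, we are in the case $b_2\beta<1$ and the right side of (5) is $F(1+\beta)=\beta^3>0$. So $\beta=0$ and all $a_i=m$.

**Step 4: from $n-1$ to $n$, the slices $j\ge1$.** Let $n\ge4$ and assume Theorem 3 for $n-1$. For $j\ge1$ and $y=j+\beta$, all $b_iy\ge j$, so the induction hypothesis with the integer $j$ gives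
$$(n-1)!\,P_{n-1}(b_1y,\dots,b_{n-1}y)\ \le\ \prod_{i<n}(b_iy-1)-p_{n-1}(j).\tag{6}$$
We bound the sum of the products by expanding in the $t_i$. Since $b_iy-1=(y-1)+t_iy$, the coefficient of $\prod_{i\in S}t_i$, $|S|=s$, is $y^s(y-1)^{n-s}$ in $F(y)$, it is $(y+1)^sy^{n-s}$ in $F(y+1)$, and it is $n\,y^s(y-1)^{n-1-s}$ in $n\prod_{i<n}(b_iy-1)$. So in $F(y+1)-F(y)-n\prod_{i<n}(b_iy-1)$ it is
$$(y+1)^sy^{n-s}-y^s(y-1)^{n-1-s}(y-1+n),$$
which is $\ge0$ by Lemma 1 with $d=n$, and $>0$ for $s=1$. The term $s=0$ is $h(y)=y^n-(y-1)^n-n(y-1)^{n-1}$. We want its value at the integer $j$ instead of at $y=j+\beta$. Now $h'(y)=n\big[y^{n-1}-(y-1)^{n-1}-(n-1)(y-1)^{n-2}\big]\ge0$ for $y\ge1$, by Lemma 1 with $d=n-1$, $s=0$. So $h(j+\beta)\ge h(j)$. Summing over $j=1,\dots,m-1$,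
$$F(\alpha)-F(1+\beta)-n\sum_{j=1}^{m-1}\prod_{i<n}\big(b_i(j+\beta)-1\big)\ \ge\ (m-1)^n-n\sum_{j=1}^{m-1}(j-1)^{n-1},\tag{7}$$
strictly if $m\ge2$ and some $t_i>0$. By (2), $n\sum_{j=1}^{m-1}(j)_{n-1}=(m)_n-(1)_n=(m)_n$, hence
$$n\sum_{j=1}^{m-1}p_{n-1}(j)=n\sum_{j=1}^{m-1}(j-1)^{n-1}-(m)_n.$$
Multiply (6) by $n$, sum, and insert into (4). Together with (7) this gives
$$F(\alpha)-p_n(m)-n!\,P_n(a)\ \ge\ F(1+\beta)-n!\,P_{n-1}(b_1\beta,\dots,b_{n-1}\beta),\tag{8}$$
with the last term absent if $\beta=0$; the sums of $(j-1)^{n-1}$ cancel, and $(m-1)^n-(m)_n=p_n(m)$.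

**Step 5: the slice $j=0$.** We show that the right side of (8) is $\ge0$. Note $F(1+\beta)\ge0$ since all $b_i\ge1$. If $\beta=0$ or some $b_i\beta<1$, there is nothing to subtract. Otherwise all $b_i\beta\ge1$ and $0<\beta<1$. The induction hypothesis with the integer $1$, where $p_{n-1}(1)=0$, gives $n!\,P_{n-1}(b\beta)\le n\prod_{i<n}(b_i\beta-1)$. If some $b_i\beta=1$ this is $0$. If all $b_i\beta>1$, then
$$F(1+\beta)=\beta\prod_{i<n}(b_i\beta-1+b_i)=\beta\prod_{i<n}(b_i\beta-1)\Big(1+\frac{b_i}{b_i\beta-1}\Big)\ \ge\ \beta\Big(1+\frac1\beta\Big)^{n-1}\prod_{i<n}(b_i\beta-1),$$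
and $\beta\left(1+\tfrac1\beta\right)^{n-1}=(1+\beta)\left(1+\tfrac1\beta\right)^{n-2}\ge2^{n-2}\ge n$ for $n\ge4$. This proves the inequality.

**Step 6: equality for $m\ge2$.** Equality forces equality in (7), hence all $t_i=0$. If then $\beta>0$, all $b_i\beta=\beta<1$ and the right side of (8) is $F(1+\beta)=\beta^n>0$. So $\beta=0$ and all $a_i=m$. Conversely, for every $n\ge3$, if all $a_i=m$ then $P_n=\binom mn$, $n!\,P_n=(m)_n=(m-1)^n-p_n(m)$, and equality holds. $\square$

## Weights at most $\tfrac12$ and $\nu=\lceil\min a_i\rceil$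

We return to a polynomial $f$ as in Theorem 1. First, $0$ is the only critical point of $f$ in $\mathbb C^n$: since $f_{z_i}(t^{w_1}z_1,\dots,t^{w_n}z_n)=t^{1-w_i}f_{z_i}(z)$ for $t>0$, a critical point $z\ne0$ would give a curve of critical points tending to $0$ as $t\to0$.

**Step 1: removing weights larger than $\tfrac12$.** The example $z_1z_2+z_2^4+z_3^2$ shows why this is needed. Suppose the maximal weight is $w_1>\tfrac12$. Some partial derivative of $f$ does not vanish identically on the $z_1$-axis, so $f$ contains $z_1^k$, or $z_1^kz_j$ with $j\ne1$. Since $\nu\ge2$, we have $k\ge2$ in the first case and $k\ge1$ in the second. The first case is impossible because $kw_1=1$ and $w_1>\tfrac12$ give $k<2$. In the second, $kw_1<1$ gives $k=1$, so $w_j=1-w_1<\tfrac12$.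

As $2w_1>1$, the variable $z_1$ occurs in $f$ at most to the first power: $f=z_1\varphi+\psi$ with $\varphi,\psi$ free of $z_1$, and $\varphi$ of weight $1-w_1=w_j$. The only monomial of weight $w_j$ divisible by $z_j$ is $z_j$ itself. So $\varphi=cz_j+\varphi'$ with $c\ne0$ and $\varphi'$ free of $z_j$ and $z_1$. Hence $\varphi$ may replace $z_j$ as a coordinate, with the same weight $w_j$; rename it $z_2$. Then $f=z_1z_2+\psi$. Write $\psi=z_2\chi+\psi_0(z_3,\dots,z_n)$, with $\chi$ free of $z_1$ and of weight $1-w_2=w_1$, and replace $z_1$ by $z_1+\chi$. Now $f=z_1z_2+\psi_0(z_3,\dots,z_n)$. With $z_1=u+iv$, $z_2=u-iv$ we get $z_1z_2=u^2+v^2$, and $u,v$ receive the weight $\tfrac12$. The new $f$ is weighted homogeneous, all changes fix the origin, and the number of weights $>\tfrac12$ has dropped by one. Iterating, we may and do assume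
$$w_i\le\tfrac12,\quad\text{i.e. } a_i\ge2,\quad\text{for all } i.$$

**Step 2: the multiplicity.** We express $\nu$ by the weights. Let $w_n$ be a maximal weight and $\alpha:=a_n=\min a_i$. A monomial of degree $d$ in $f$ satisfies $1\le dw_n$, so $d\ge\alpha$ and $\nu\ge\lceil\alpha\rceil$. By the argument of Step 1 on the $z_n$-axis, $f$ contains $z_n^k$, and then $\alpha=k$; or it contains $z_n^kz_j$ with $j\ne n$, $k\ge1$, and then $kw_n<1=kw_n+w_j\le(k+1)w_n$, so $k<\alpha\le k+1$ and $\lceil\alpha\rceil=k+1$. In both cases $f$ has a monomial of degree $\lceil\alpha\rceil$. Hence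
$$\nu=\lceil\alpha\rceil.\tag{9}$$

**Step 3: Theorem 1 when $\alpha$ is an integer.** Then $\nu=\alpha\ge2$ and all $a_i\ge\nu$. By (1), Theorem 3 with $m=\nu$ is exactly $n!\,p_g\le\mu-p(\nu)$. Equality forces all $a_i=\nu$, and then all monomials of $f$ have degree $\nu$: $f$ is homogeneous in the present coordinates. This holds for all $n\ge3$.

From now on
$$\alpha=m+\beta,\qquad 0<\beta<1,\qquad m=\lfloor\alpha\rfloor\ge2,\qquad \nu=m+1.$$
For $n=3$ and $n=4$ Theorem 1 is the theorem of Xu–Yau and of Lin–Yau, respectively. For $n\ge5$ we shall prove the strict inequality $\mu-p(\nu)>n!\,p_g$. This finishes Theorem 1: for $n\ge5$ equality then occurs only when $\alpha$ is an integer, where it gives homogeneity.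

## Between $p(\lfloor\alpha\rfloor)$ and $p(\lceil\alpha\rceil)$

Theorem 3 applies with $m=\lfloor\alpha\rfloor$ and gives $n!\,p_g\le\mu-p(m)$. We need $p(m+1)$, which is larger by Lemma 2. One cannot simply allow $\lceil\min a_i\rceil$ in Theorem 3: for $n=4$ and $a_i=3-\varepsilon$ with small $\varepsilon>0$ we have $P_4=0$, but $\prod(a_i-1)=(2-\varepsilon)^4<16=p_4(3)$. If all four weights equal $1/(3-\varepsilon)$, a monomial of weight $1$ would have degree $3-\varepsilon$, so there is no such $f$. Hence the non-integral case needs information about which weights occur for isolated singularities.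

The monomial $z_n^kz_j$ above is such information. In the non-integral case $k=m$, so $f$ contains $z_n^mz_\ell$ for some $\ell$ and
$$m\,w_n+w_\ell=1.$$
Put $c=a_\ell-1$. Then $w_\ell=1-\tfrac m\alpha=\tfrac\beta\alpha$, so $a_\ell=\alpha/\beta$ and
$$c=\frac m\beta>m,\qquad w_\ell=\frac1{c+1},\qquad \alpha=\frac{m(c+1)}c.\tag{10}$$
Let $K=\{1,\dots,n\}\setminus\{n,\ell\}$, $|K|=n-2$, and $e_i=\tfrac c{c+1}a_i$ for $i\in K$. Then $e_i\ge\tfrac c{c+1}\alpha=m$. Multiply $\sum w_ix_i\le1$ by $\tfrac{c+1}c$. Because $w_n\cdot\tfrac{c+1}c=\tfrac1m$, the condition becomes $\tfrac{x_n}m+\tfrac{x_\ell}c+\sum_K\tfrac{x_i}{e_i}\le1+\tfrac1c$, that is,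
$$\frac{x_n}m+\frac{x_\ell-1}c+\sum_{i\in K}\frac{x_i}{e_i}\le1.\tag{11}$$
The shortest edge now has the integral length $m$; the price is the shift of $x_\ell$.

The obvious next move is to split (11) into $x_\ell=1$ and $x_\ell\ge2$, so that $p_g=P_{n-1}(m,e_K)+P_n(m,c,e_K)$, and to apply Theorem 3 with the integer $m$ to both terms. This is not strong enough. Take
$$f=z_5^3z_4+z_4^5+z_1^4+z_2^4+z_3^4 .$$
The critical equations give $z_1=z_2=z_3=0$, $z_5^2z_4=0$, $z_5^3+5z_4^4=0$, hence only the origin. Here $w_4=\tfrac15$, $w_5=\tfrac4{15}$, $n=5$, $\alpha=\tfrac{15}4$, $m=3$, $\nu=4$, $\ell=4$, $c=4$, and $e_i=\tfrac{16}5$ on $K$. We have $\mu=\tfrac{11}4\cdot4\cdot27=297$ and $p(4)=243$, so the goal is $120\,p_g\le54$. Theorem 3 gives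
$$5!\,P_5(3,4,e_K)\le2\cdot3\cdot2.2^3-p_5(3)=63.888-32=31.888,$$
$$5\cdot4!\,P_4(3,e_K)\le5\,\big(2\cdot2.2^3-p_4(3)\big)=5\,(21.296-16)=26.48,$$
altogether $58.368>54$.

What helps is to slice (11) once more, by $x_n=m-j$, and only then to apply Theorem 3, to each slice with its own integer $j$. In the example the resulting bound, formula (12) below, is
$$5\Big[\tfrac{13}3\cdot\left(\tfrac1{15}\right)^3+\Big(\tfrac{17}3\cdot\left(\tfrac{17}{15}\right)^3-5\Big)\Big]<16.3 .$$
The slices have dimensions $n-1$ and $n-2$, and Theorem 3 needs dimension at least $3$. This is where $n\ge5$ enters.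

## Pairing the short variables

One more piece of information is needed. After (11) is used for the single pair $(n,\ell)$, there may be other variables with $\alpha\le a_i<m+1$, and these must be controlled as well. We show that each of them has a long partner of its own.

Let $I=\{i:a_i<m+1\}$. It contains $n$.

**Step 1: $f$ has no monomial in the variables $z_I$ alone.** For $i\in I$ we have $\tfrac1{m+1}<w_i\le\tfrac1\alpha$, so a monomial of degree $d$ in $z_I$ has weight in $\left(\tfrac d{m+1},\tfrac d\alpha\right]$. This interval never contains $1$, since that would need $m<\alpha\le d<m+1$. So on the coordinate subspace $\mathbb C^I$ the partials $\partial_if$, $i\in I$, vanish identically. For $j\notin I$ let $g_j=\partial_jf|_{\mathbb C^I}$; we have $g_j(0)=0$.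

**Step 2: counting equations.** Order $I$ as $i_1=n,i_2,\dots,i_r$ with $w_{i_1}\ge\dots\ge w_{i_r}$, put $I_s=\{i_1,\dots,i_s\}$ and $J_s=\{j\notin I:\ g_j|_{\mathbb C^{I_s}}\not\equiv0\}$. A common zero on $\mathbb C^{I_s}$ of the $g_j$, $j\in J_s$, is a critical point of $f$, because all other partials vanish on $\mathbb C^{I_s}$. So the only common zero is $0$. Recall from dimension theory that if $k$ polynomials on $\mathbb C^s$ vanish at $0$, every component of their common zero set through $0$ has dimension at least $s-k$. Therefore $|J_s|\ge s$, and we can choose $j_1,j_2,\dots,j_r$ one after the other, all distinct, with $j_s\in J_s$.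

**Step 3: the inequality for each pair.** Since $g_{j_s}\not\equiv0$ on $\mathbb C^{I_s}$, $f$ contains a monomial $z_{j_s}M$ with $M$ a monomial in $z_{I_s}$ of degree $d\ge\nu-1=m$. Each variable in $M$ has weight at least $w_{i_s}$, so
$$m\,w_{i_s}+w_{j_s}\le1\qquad(1\le s\le r).\tag{13}$$
For $s=1$ we have $M=z_n^d$ with $dw_n<1$, so $m\le d<\alpha$ and $d=m$. Thus $\ell:=j_1$ satisfies $m\,w_n+w_\ell=1$. We fix this $\ell$ in (10) and (11).

For example, $f=z_1^2z_2+z_2^4+z_3^3+z_4^5+z_5^2z_4$ has $a=\left(\tfrac83,4,3,5,\tfrac52\right)$, so $\alpha=\tfrac52$, $m=2$ and $I=\{5,1\}$. The monomials $z_5^2z_4$ and $z_1^2z_2$ pair $5$ with $\ell=4$ and $1$ with $2$.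

## An upper bound for $p_g$ and the function $R$

Let $n\ge5$. We slice (11) by $x_n=m-j$ and turn the result into an explicit lower bound $R$ for $\mu-p(\nu)-n!\,p_g$.

In the slice, (11) reads $\tfrac{x_\ell-1}c+\sum_K\tfrac{x_i}{e_i}\le\tfrac jm$. Since $x_n\ge1$ and the left side is positive, only $1\le j\le m-1$ contribute. Separating $x_\ell=1$ and $x_\ell\ge2$ (with $x_\ell-1\ge1$ as a new positive coordinate),
$$p_g=\sum_{j=1}^{m-1}\Big[P_{n-2}\big(\tfrac jme_K\big)+P_{n-1}\big(\tfrac jme_K,\tfrac jmc\big)\Big].$$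
All entries are $\ge j\ge1$, because $e_i\ge m$ and $c>m$, and $n-2\ge3$. Theorem 3 with the integer $j$ bounds $(n-1)!\,P_{n-1}$ by $\left(\tfrac{cj}m-1\right)\prod_K\left(\tfrac jme_i-1\right)-p_{n-1}(j)$, and it bounds $(n-1)!\,P_{n-2}=(n-1)\,(n-2)!\,P_{n-2}$ by $(n-1)\prod_K\left(\tfrac jme_i-1\right)-(n-1)p_{n-2}(j)$. Adding,
$$n!\,p_g\ \le\ n\sum_{j=1}^{m-1}\Big[\big(\tfrac{cj}m+n-2\big)\prod_K\big(\tfrac jme_i-1\big)-p_{n-1}(j)-(n-1)p_{n-2}(j)\Big].\tag{12}$$

Now rewrite the pieces. By (2), $(j)_{n-1}+(n-1)(j)_{n-2}=(j+1)_{n-1}$, so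
$$p_{n-1}(j)+(n-1)p_{n-2}(j)=(j-1)^{n-2}(j+n-2)-(j+1)_{n-1}.$$
Again by (2), $n\sum_{j=1}^{m-1}(j+1)_{n-1}=(m+1)_n-(2)_n=(m+1)_n$. Further, $p(\nu)=m^n-(m+1)_n$. Finally $(\alpha-1)c=m(c+1)-c=c(m-1)+m$ by (10), so $\mu=(\alpha-1)\,c\,\prod_K(a_i-1)=\big(c(m-1)+m\big)\prod_K(a_i-1)$. In the difference $\mu-p(\nu)-n!\,p_g$ the terms $(m+1)_n$ cancel, and with $\tau_j=\tfrac{cj}{m(c+1)}\in(0,1)$, so that $\tau_ja_i=\tfrac jme_i$, we obtain
$$\mu-p(\nu)-n!\,p_g\ \ge\ R(a_K),\tag{14}$$
$$R(a_K)=\big(c(m-1)+m\big)\prod_K(a_i-1)-m^n-n\sum_{j=1}^{m-1}\Big[\big(\tfrac{cj}m+n-2\big)\prod_K(\tau_ja_i-1)-(j-1)^{n-2}(j+n-2)\Big].$$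
We keep $m$ and $c$ fixed, regard $R$ as a function of the $n-2$ real variables $a_i$, $i\in K$, and show $R>0$ in three stages.

## Replacing each pair so that $a_i\ge m+1$ on $K$

The purpose is to move the variables with $a_i<m+1$ up to $m+1$ at the expense of their partners, without increasing $R$.

The $i\in K$ with $a_i<m+1$ are $i_2,\dots,i_r$. Their partners $j_2,\dots,j_r$ are not in $I$ and differ from $\ell=j_1$, so they lie in $K$, and the pairs are disjoint. Let $(i,j')=(i_s,j_s)$ be one pair, and $a_i=m+\beta_i$; here $0<\beta_i<1$, because $m<\alpha\le a_i<m+1$. By (13), $w_{j'}\le1-\tfrac m{a_i}=\tfrac{\beta_i}{a_i}$, so $a_{j'}\ge a_i/\beta_i$ and $a_{j'}-1\ge m/\beta_i$. Hence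
$$\Pi:=(a_i-1)(a_{j'}-1)\ \ge\ (m-1+\beta_i)\frac m{\beta_i}=m\Big(1+\frac{m-1}{\beta_i}\Big)\ \ge\ m^2.$$
Replace $(a_i,a_{j'})$ by $\left(m+1,\,1+\tfrac\Pi m\right)$. Both new values are $\ge m+1$, and the product of the two numbers $a-1$ is still $\Pi$. Write $q=a_i-1<m$. The sum of the two numbers $a-1$ drops by
$$q+\frac\Pi q-m-\frac\Pi m=(m-q)\Big(\frac\Pi{qm}-1\Big)\ \ge\ 0.$$
In the example of the previous but one section, the pair $(a_1,a_2)=\left(\tfrac83,4\right)$ has $\Pi=5\ge4$ and becomes $\left(3,\tfrac72\right)$; the sum drops from $\tfrac53+3=\tfrac{14}3$ to $2+\tfrac52=\tfrac92$.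

How does $R$ react? The factor $\prod_K(a_i-1)$ is unchanged. With $\Sigma$ denoting the sum of the two numbers $a-1$, and $\tau a-1=\tau(a-1)-(1-\tau)$,
$$(\tau a_i-1)(\tau a_{j'}-1)=\tau^2\Pi-\tau(1-\tau)\Sigma+(1-\tau)^2 .$$
For $\tau=\tau_j\in(0,1)$ this does not decrease when $\Sigma$ drops. All factors $\tau_ja-1$ are $\ge0$: for old values $\tau_ja_i=\tfrac jme_i\ge j\ge1$, and for new values $\tau_ja\ge\tau_j(m+1)=\tfrac{cj(m+1)}{m(c+1)}\ge j$, because $c\ge m$. So each product $\prod_K(\tau_ja_i-1)$ does not decrease, and since it enters $R$ with a negative coefficient, $R$ does not increase. After all replacements, $a_i\ge m+1$ for all $i\in K$.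

## Monotonicity of $R$

We show that $R$ is nondecreasing in each $a_i$, so that it can be estimated at the corner $a_i=m+1$. For $a_i\ge\alpha$ write $a_i=\alpha(1+t_i)=\tfrac{c+1}cm(1+t_i)$ with $t_i\ge0$. Then
$$a_i-1=\big(m-1+\tfrac mc\big)+\big(m+\tfrac mc\big)t_i,\qquad \tau_ja_i-1=(j-1)+j\,t_i .$$
Also $c(m-1)+m=c\left(m-1+\tfrac mc\right)$. For $1\le s=|S|\le n-2$ the coefficient of $\prod_{i\in S}t_i$ in $R$ is therefore
$$R_s=c\,\big(m+\tfrac mc\big)^s\big(m-1+\tfrac mc\big)^{n-1-s}-n\sum_{j=1}^{m-1}\big(\tfrac{cj}m+n-2\big)\,j^s(j-1)^{n-2-s}.$$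

For the first term, expand to first order in $\tfrac mc$; all omitted terms are $\ge0$. It is at least
$$c\,m^s(m-1)^{n-1-s}+m^s(m-1)^{n-2-s}\big[s(m-1)+(n-1-s)m\big]\ \ge\ (c+n-1)\,m^s(m-1)^{n-1-s}.$$
For the second term use (3) twice. With $(d,s)$ replaced by $(n,s+1)$ it gives $\tfrac cm\cdot n\sum j^{s+1}(j-1)^{n-2-s}\le c\,m^s(m-1)^{n-1-s}$. With $(n-1,s)$ it gives $n(n-2)\sum j^s(j-1)^{n-2-s}\le\tfrac{n(n-2)}{n-1}\,m^s(m-1)^{n-1-s}$. So the second term is at most $\left(c+\tfrac{n(n-2)}{n-1}\right)m^s(m-1)^{n-1-s}$. As $n(n-2)<(n-1)^2$, we get $R_s\ge0$.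

The polynomial $R$ has degree at most one in each $t_i$, and $\partial R/\partial t_i=\sum_{S\ni i}R_{|S|}\prod_{k\in S\setminus\{i\}}t_k\ge0$ for $t\ge0$. Since $m+1>\alpha$, the value $a_i=m+1$ corresponds to some $t_i>0$. After the replacements of the previous section we conclude $R\ge R^*$, where $R^*$ is the value of $R$ at $a_i=m+1$ for all $i\in K$.

## Positivity at the corner $a_i=m+1$

**Step 1: rewriting $R^*$.** We isolate a common factor that vanishes with $c-m$. Put
$$v=\frac{c-m}{c+1}\in(0,1),\qquad w=1-v=\frac{m+1}{c+1},\qquad u=c-m=\frac{v(m+1)}w>0.$$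
Since $\tfrac{c(m+1)}{c+1}=m+v$, we have $\tau_j(m+1)=j+\tfrac{vj}m$. Let $Y_j=\tau_j(m+1)-1=j-1+\tfrac{vj}m$. Use $\big(c(m-1)+m\big)m^{n-2}-m^n=u(m-1)m^{n-2}$ and $\tfrac{cj}m+n-2=\tfrac{uj}m+(j+n-2)$:
$$R^*=u(m-1)m^{n-2}-n\sum_{j=1}^{m-1}\Big\{\frac{uj}mY_j^{n-2}+(j+n-2)\big[Y_j^{n-2}-(j-1)^{n-2}\big]\Big\}.$$
By the mean value theorem $Y_j^{n-2}-(j-1)^{n-2}\le(n-2)\tfrac{vj}mY_j^{n-3}$, and $v=\tfrac{uw}{m+1}$. Therefore
$$R^*\ \ge\ \frac um\Big\{(m-1)m^{n-1}-n\sum_{j=1}^{m-1}j\,Y_j^{n-3}\Big[Y_j+\frac{w(n-2)(j+n-2)}{m+1}\Big]\Big\}.$$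

**Step 2: reduction to one inequality per $j$.** We turn $(m-1)m^{n-1}$ into a sum over the same $j$:
$$(m-1)m^{n-1}=\sum_{j=1}^{m-1}\big[j(j+1)^{n-1}-(j-1)j^{n-1}\big]=\sum_{j=1}^{m-1}j\,\big[(j+1)^{n-1}-j^{n-1}+j^{n-2}\big].$$
For $j\le m-1$ we have $0\le Y_j\le j-1+v=j-w$ and $\tfrac1{m+1}\le\tfrac1{j+2}$. Since $u>0$ and the sum is not empty ($m\ge2$), it suffices to prove for every integer $j\ge1$ and $w\in(0,1)$
$$(j+1)^{n-1}-j^{n-1}+j^{n-2}\ >\ n(j-w)^{n-3}\Big[j-w+\frac{w(n-2)(j+n-2)}{j+2}\Big].\tag{15}$$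

**Step 3: proof of (15).** Let $y=w/j\in(0,1)$. Since $\tfrac{j+n-2}{j+2}=1+\tfrac{n-4}{j+2}$, the right side equals
$$n\,j^{n-2}(1-y)^{n-3}\Big[1+(n-3)y+\frac{(n-2)(n-4)}{j+2}\,y\Big].$$
By Bernoulli, $(1-y)^{n-3}\big(1+(n-3)y\big)\le(1-y^2)^{n-3}<1$. For the remaining summand put $N=n-2$. The function $y(1-y)^{N-1}$ on $[0,1]$ is largest at $y=\tfrac1N$, so
$$y(1-y)^{N-1}\le\frac1N\Big(1-\frac1N\Big)^{N-1}=\frac1N\Big(1+\frac1{N-1}\Big)^{-(N-1)}\le\frac1{2N},$$
the last step again by Bernoulli. So the right side of (15) is smaller than $j^{n-2}\left[n+\tfrac{n(n-4)}{2(j+2)}\right]$. The first two nonzero terms of the binomial expansion of $(j+1)^{n-1}-j^{n-1}$ show that the left side is at least $j^{n-2}\left[n+\tfrac{(n-1)(n-2)}{2j}\right]$. As $n(n-4)<(n-1)(n-2)$ and $j<j+2$, (15) holds.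

Hence $R^*>0$, and by (14) $\mu-p(\nu)\ge n!\,p_g+R\ge n!\,p_g+R^*>n!\,p_g$ when $\alpha$ is not an integer and $n\ge5$. Together with the integral case, and with the theorems of Xu–Yau and Lin–Yau for $n=3,4$ in the non-integral case, this proves Theorem 1 for all $n\ge3$. $\blacksquare$

## The minimum of $\mu-n!\,p_g$ and recognizing homogeneous germs

We prove Theorem 2. It uses one more quoted result, Saito's theorem: an analytic function germ with an isolated critical point at the origin is a weighted homogeneous polynomial after a biholomorphic change of coordinates if and only if $\mu=\tau$.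

By Theorem 1, $\mu-n!\,p_g\ge p(\nu)$ for weighted homogeneous isolated singularities of multiplicity $\nu$. The Fermat polynomial $z_1^\nu+\dots+z_n^\nu$ has an isolated singularity and is homogeneous, so it attains equality. Hence $p(\nu)$ is the exact minimum.

Let $f$ be a germ with an isolated critical point, so $\nu\ge2$. If $\mu=\tau$, Saito's theorem makes $f$ a weighted homogeneous polynomial in suitable coordinates. If in addition $\mu-n!\,p_g=p(\nu)$, Theorem 1 shows that $f$ is homogeneous after a further change of coordinates. Conversely, let $f$ be homogeneous in suitable coordinates. By Euler's identity $\nu f=\sum z_if_{z_i}$, so $f$ lies in the Jacobian ideal and $\tau=\mu$; and $\mu-n!\,p_g=p(\nu)$ was computed for homogeneous polynomials after (2). $\blacksquare$
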